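\title{M\"untz's theorem fails on compact sets of measure zero}

\begin{abstract}
M\"untz's theorem says that the powers $1,x^{\lambda_1},x^{\lambda_2},\dots$ with $0<\lambda_1<\lambda_2<\cdots\to\infty$ span a dense subspace of $C[0,1]$ if and only if $\sum 1/\lambda_j=\infty$. We consider whether this equivalence holds on every compact set $A\subset[0,\infty)$ of positive logarithmic capacity, and we show that it does not. On every nonempty compact set of Lebesgue measure zero there is a dense system of powers with $\sum 1/\lambda_j$ as small as we please, and the middle-third Cantor set has measure zero and positive capacity. The proof rests on a local form of M\"untz's theorem: in the variable $t=-\log x$, a block of sufficiently large exponents whose reciprocals add up to $S$ approximates any given continuous function supported in $[0,2S]$.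
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

Let $\Lambda=(\lambda_j)_{j=0}^\infty$ be a sequence of real numbers with $0=\lambda_0<\lambda_1<\lambda_2<\cdots$ and $\lambda_j\to\infty$, and let $M(\Lambda)$ be the space of finite linear combinations of the functions $x^{\lambda_0},x^{\lambda_1},\dots$ on $[0,\infty)$, where $x^0=1$ also at $x=0$. The classical theorem of M\"untz says that $M(\Lambda)$ is dense in $C[0,1]$ if and only if
\begin{equation}\label{eq:muntz}
\sum_{j=1}^\infty\frac1{\lambda_j}=\infty .
\end{equation}
For a compact set $A\subset[0,\infty)$ we say that \emph{M\"untz's theorem holds on $A$} if, for every such sequence $\Lambda$, the space $M(\Lambda)$ is dense in $C(A)$, with the uniform norm on $A$, if and only if \eqref{eq:muntz} holds. It does not matter whether the scalars are real or complex. The functions $x^\lambda$ are real, so real parts of coefficients turn a complex approximant of a real function into a real one that is at least as good, and a complex function is approximated through its real and imaginary parts. We use real scalars. Lebesgue measure is denoted by $|\cdot|$.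

One half of the equivalence is true on every compact set. Let $A\subset[0,b]$ with $b>0$ and assume \eqref{eq:muntz}. The substitution $x\mapsto bx$ multiplies each $x^\lambda$ by a positive constant, so $M(\Lambda)$ is dense in $C[0,b]$, and by Tietze's theorem every function in $C(A)$ extends to a function in $C[0,b]$. Hence $M(\Lambda)$ is dense in $C(A)$. What is at stake is the necessity of \eqref{eq:muntz}, and this is a statement about the size of $A$: the set must be so large that a sparse sequence of powers cannot approximate all continuous functions on it.

\begin{example}\label{ex:finite}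
If $A$ is finite and nonempty, then $M(\Lambda)$ restricted to $A$ equals $C(A)$ for \emph{every} $\Lambda$. Otherwise there are numbers $a_x$, $x\in A$, not all zero, with $\sum_{x\in A}a_xx^{\lambda_j}=0$ for all $j$. If $y$ were the largest positive point with $a_y\ne0$, we could divide by $y^{\lambda_j}$ and let $j\to\infty$ to get $a_y=0$. So $a_x=0$ for all $x>0$, and then $j=0$ gives $a_0=0$ in case $0\in A$. Taking $\lambda_j=2^j$ for $j\geq1$, we see that M\"untz's theorem fails on $A$.
\end{example}

At the other end stands the following theorem, which we cite and do not prove.

\begin{theorem}[Borwein and Erd\'elyi \cite{BE}]\label{thm:BE}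
M\"untz's theorem holds on every compact set $A\subset[0,\infty)$ with $|A|>0$.
\end{theorem}

Between finite sets and sets of positive measure there is much room, and logarithmic capacity is a finer scale on which to look for the threshold. The \emph{logarithmic energy} of a Borel probability measure $\mu$ on a compact set $A\subset\mathbb R$ is
\[
I(\mu)=\iint\log\frac1{|x-y|}\,d\mu(x)\,d\mu(y)\in(-\infty,\infty],
\]
and the \emph{logarithmic capacity} of $A$ is $\operatorname{cap}(A)=\exp(-\inf_\mu I(\mu))$. Thus $\operatorname{cap}(A)>0$ exactly when $A$ carries a probability measure of finite energy. The kernel is bounded below on $A\times A$ and infinite on the diagonal, so the energy is finite only if the mass is spread out. A countable set has capacity zero, because each probability measure on it has an atom, and an atom makes the energy infinite. A set $A\subset[0,b]$ with $|A|>0$ has positive capacity, because normalized Lebesgue measure on $A$ has energy at most $|A|^{-2}\iint_{[0,b]^2}\bigl|\log|x-y|\bigr|\,dx\,dy<\infty$. The following problem, posed in \cite{Lorentz}, therefore asks whether the hypothesis of Theorem~\ref{thm:BE} can be weakened.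

\medskip
\noindent\textbf{Problem.} \emph{Does M\"untz's theorem hold on every compact set $A\subset[0,\infty)$ of positive logarithmic capacity?}
\medskip

One might guess that it does. By duality, $M(\Lambda)$ fails to be dense exactly when some nonzero signed measure on $A$ annihilates all $x^{\lambda_j}$. In Example~\ref{ex:finite} no such measure exists because its rightmost atom would dominate, and a set of positive capacity carries measures with no atoms at all, against which this argument is powerless. Nevertheless the answer is no, and capacity plays no role in the reason.

\begin{theorem}\label{thm:main}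
Let $A\subset[0,\infty)$ be nonempty and compact with $|A|=0$. Let $\Gamma=\{\gamma_1<\gamma_2<\cdots\}\subset(0,\infty)$ satisfy $\gamma_j\to\infty$ and $\sum_j1/\gamma_j=\infty$ (for example, $\Gamma=\mathbb N$), and let $0<\varepsilon_0\le1$. Then there is an infinite subset $\{\lambda_1<\lambda_2<\cdots\}\subset\Gamma$ with $\sum_j1/\lambda_j\le\varepsilon_0$ such that $\operatorname{span}\{1,x^{\lambda_1},x^{\lambda_2},\dots\}$ is dense in $C(A)$.
\end{theorem}

\begin{corollary}\label{cor:cantor}
The middle-third Cantor set $\mathcal C$ has positive logarithmic capacity, and there are integers $0=\lambda_0<\lambda_1<\cdots$ with $\sum_{j\ge1}1/\lambda_j\le1$ such that $\operatorname{span}\{x^{\lambda_j}:j\ge0\}$ is dense in $C(\mathcal C)$. So M\"untz's theorem fails on $\mathcal C$, and the answer to the Problem is no.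
\end{corollary}

Both statements are proved in full below, without use of Theorem~\ref{thm:BE}. An infinite subset of $\Gamma$ tends to infinity, so Theorem~\ref{thm:main} says that M\"untz's theorem fails on every nonempty compact null set. Together with Theorem~\ref{thm:BE} this locates the threshold.

\begin{corollary}\label{cor:class}
For a nonempty compact set $A\subset[0,\infty)$, M\"untz's theorem holds on $A$ if and only if $|A|>0$.
\end{corollary}

The reason why length is the right measure of size appears in the variable $t=-\log x$. There $x^\lambda=e^{-\lambda t}$, and $1/\lambda$ is the distance over which this function drops by the factor $e$. So $\sum1/\lambda_j$ is a length, to be compared with the length of the set on which one approximates. Section~\ref{sec:block} makes this precise: to approximate on an interval of length $w$ one spends exponents whose reciprocals add up to at most $w$. A null set is covered by intervals of small total length, so the total expense is small. The difficulty is that the approximants for different intervals interfere; Section~\ref{sec:example} shows on a discrete set how to order the construction so that they do not, and Section~\ref{sec:null}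 carries this out in general. Section~\ref{sec:cantor} treats the Cantor set.

\section{Fitting from right to left}\label{sec:example}

For a finite set $F\subset(0,\infty)$ put
\[
\mathcal E(F)=\operatorname{span}\{e^{-\gamma t}:\gamma\in F\},\qquad\rho(F)=\sum_{\gamma\in F}\frac1\gamma,
\]
with $\mathcal E(\emptyset)=\{0\}$ and $\rho(\emptyset)=0$. We call $\rho(F)$ the \emph{cost} of $F$. The elements of $\mathcal E(F)$ are functions on $\mathbb R$, and $\mathcal E(F)$ is invariant under translations, because $e^{-\gamma(t-p)}=e^{\gamma p}e^{-\gamma t}$.

Take $A=\{0\}\cup\{e^{-n}:n=0,1,2,\dots\}$, which in the variable $t$ becomes $T=\{0,1,2,\dots\}$. Let us approximate on $T$, at small cost, the function $u$ with $u(1)=1$ and $u(t)=0$ for $t\in T\setminus\{1\}$. Start at the point $t=1$ with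
\[
g_2(t)=e^{-\gamma(t-1)} .
\]
For large $\gamma$ this is good on $T\cap[1,\infty)$: it equals $1$ at $t=1$ and is at most $e^{-\gamma}$ for $t\ge2$. At $t=0$ it is very bad, since $g_2(0)=e^\gamma$. But $e^{\gamma}$ is a definite number, and we may cancel it with a second exponent chosen afterwards:
\[
g_1(t)=-e^{\gamma}e^{-2\gamma t}
\]
has $g_1(0)=-e^\gamma$ and $|g_1(t)|\le e^{-\gamma}$ for $t\ge1$. The sum $h(t)=e^{\gamma}(e^{-\gamma t}-e^{-2\gamma t})$ satisfies
\[
h(0)=0,\qquad h(1)=1-e^{-\gamma},\qquad 0\le h(t)\le e^{-\gamma}\quad(t\ge2),
\]
so $|u-h|\le e^{-\gamma}$ on $T$, at cost $\rho(\{\gamma,2\gamma\})=3/(2\gamma)$. Error and cost both tend to zero as $\gamma\to\infty$.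

Three features of this computation carry over. First, a steep exponential fitted at a point is under control only to the right of that point. Second, for this reason one must work from right to left; had we fitted the value at $t=0$ first, the term $g_2$ would have destroyed it. Third, the size of the damage to be repaired, here $e^\gamma$, forces the next exponent to be large but does not raise its cost.

A general null set $T$ is covered not by points but by short intervals. On such an interval $I$ to the left of $t=1$, the damage $g_2$ is not a constant: it varies by the factor $e^{\gamma|I|}$, and $\gamma$ is chosen after $I$. So in place of the single exponential $g_1$ we need a block of exponents that approximates an \emph{arbitrary} continuous function on $I$, is small a little to the right of $I$, and has a cost that depends on $|I|$ alone, not on the function or the accuracy. The next section provides this.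

\section{What a block of large exponents can approximate}\label{sec:block}

\begin{proposition}\label{prop:key}
Let $S>0$ and let $f$ be a continuous real function on $[0,\infty)$ with $f=0$ on $[2S,\infty)$. For every $\varepsilon>0$ there is $L>0$ such that for every finite set $F\subset(L,\infty)$ with $\rho(F)\ge S$ there is $g\in\mathcal E(F)$ with $\sup_{t\ge0}|f(t)-g(t)|<\varepsilon$.
\end{proposition}

The function $f$ and the accuracy $\varepsilon$ determine only how large the exponents must be; the cost $S$ is fixed by the support.

\begin{example}\label{ex:quarter}
For $F=\{m,m+1,\dots,2m-1\}$ we have $\rho(F)\ge\int_m^{2m}ds/s=\log2$. With $S=\log2$ and $x=e^{-t}$, the half-line $t\ge2S$ becomes $0<x\le1/4$. So if $\psi\in C[0,1]$ vanishes on $[0,1/4]$, then the uniform distance on $[0,1]$ from $\psi$ to $\operatorname{span}\{x^m,\dots,x^{2m-1}\}$ tends to $0$ as $m\to\infty$.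
\end{example}

\begin{remark}\label{rem:local}
The lower bound $L$ cannot be dropped: $F=\{1/S\}$ has cost $S$, and if $f(0)=0$ and $f(S)=1$, then no multiple of $e^{-t/S}$ is within $1/2$ of $f$ at both points. On the other hand, if \eqref{eq:muntz} holds, then every tail of $\Lambda$ contains finite sets of arbitrarily large cost, so $M(\Lambda)$ approximates every function in $C[0,1]$ that vanishes near $0$. These functions and the constants span a dense subspace. Proposition~\ref{prop:key} is thus a local form of the sufficiency half of M\"untz's theorem.
\end{remark}

The proof is by duality. A \emph{measure} means a finite signed Borel measure on $[0,\infty)$, and $\|\nu\|$ is its total variation. Its Laplace transform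
\[
V_\nu(z)=\int e^{-zt}\,d\nu(t)
\]
is bounded by $\|\nu\|$ and continuous on $\operatorname{Re}z\ge0$ (dominated convergence), and analytic on $\operatorname{Re}z>0$ (Morera's and Fubini's theorems). The measure $\nu$ annihilates $\mathcal E(F)$ exactly when $V_\nu$ vanishes on $F$. A bounded analytic function with many zeros is small, and the natural yardstick is the Blaschke product of the half-plane,
\[
B_F(z)=\prod_{\gamma\in F}\frac{\gamma-z}{\gamma+z},
\]
which has the same zeros and modulus $1$ on the imaginary axis. For fixed $z$ and large $\gamma$ each factor is about $1-2z/\gamma\approx e^{-2z/\gamma}$, so $B_F(z)\approx e^{-2\rho(F)z}$, which is the Laplace transform of the unit mass at the point $2\rho(F)$. This suggests that a measure annihilating $\mathcal E(F)$ nearly lives on $[2\rho(F),\infty)$, where $f$ vanishes. The two lemmas below make the two steps of this heuristic precise.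

\begin{lemma}\label{lem:blaschke}
Let $m>0$, let $F\subset(m,\infty)$ be finite, and let $\nu$ be a measure with $\|\nu\|\le1$ that annihilates $\mathcal E(F)$. Then
\[
|V_\nu(z)|\le\exp\left(-\frac{2\rho(F)\operatorname{Re}z}{(1+|z|/m)^2}\right)\qquad(\operatorname{Re}z>0).
\]
\end{lemma}

\begin{proof}
We first show that $|V_\nu|\le|B_F|$. The zeros of $B_F$ are simple and are exactly the points of $F$, where $V_\nu$ vanishes, and the poles of $B_F$ lie in $\operatorname{Re}z<0$. Hence $Q=V_\nu/B_F$ extends to a function that is analytic on $\operatorname{Re}z>0$ and continuous on $\operatorname{Re}z\ge0$. On the imaginary axis $|\gamma-z|=|\gamma+z|$, so $|B_F|=1$ and $|Q|\le1$. The half-plane is unbounded, so we also need control at infinity. Each factor of $B_F$ equals $(\gamma/z-1)/(\gamma/z+1)$ and tends to $-1$ as $|z|\to\infty$, uniformly in the direction. Given $\delta>0$, we therefore have $|B_F|\ge1/(1+\delta)$, and so $|Q|\le1+\delta$, on the semicircle $\{|z|=R,\ \operatorname{Re}z\ge0\}$ for all large $R$. By the maximum principle, $|Q|\le1+\delta$ on the half-disk $\{|z|<R,\ \operatorname{Re}z>0\}$. Letting $R\to\infty$ and then $\delta\to0$ gives $|Q|\le1$.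

It remains to bound $B_F$. Let $\operatorname{Re}z>0$ and $\gamma\in F$. We have $|\gamma+z|^2-|\gamma-z|^2=4\gamma\operatorname{Re}z$, and $|\gamma+z|\le\gamma+|z|\le\gamma(1+|z|/m)$ because $\gamma>m$. With $1-s\le e^{-s}$ this gives
\[
\left|\frac{\gamma-z}{\gamma+z}\right|^2=1-\frac{4\gamma\operatorname{Re}z}{|\gamma+z|^2}\le\exp\left(-\frac{4\operatorname{Re}z}{\gamma(1+|z|/m)^2}\right).
\]
Multiply over $\gamma\in F$ and take the square root.
\end{proof}

For a fixed $F$ the bound decays exponentially only in the range $|z|\le m$; for large $|z|$ it tends to $1$, as $|B_F|$ does. Genuine exponential decay appears only in the limit $m\to\infty$, and it then determines where the measure lives.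

\begin{lemma}\label{lem:support}
Let $c>0$ and let $\nu$ be a measure with $\|\nu\|\le1$ and $|V_\nu(z)|\le e^{-c\operatorname{Re}z}$ for $\operatorname{Re}z>0$. Then the restriction of $\nu$ to $[0,c)$ is zero.
\end{lemma}

\begin{proof}
Let $\sigma$ and $\tau$ be the restrictions of $\nu$ to $[0,c)$ and $[c,\infty)$. The part $\tau$ obeys the assumed bound automatically: $|V_\tau(z)|\le\|\tau\|e^{-c\operatorname{Re}z}\le e^{-c\operatorname{Re}z}$ for $\operatorname{Re}z>0$. Hence $|V_\sigma(z)|=|V_\nu(z)-V_\tau(z)|\le2e^{-c\operatorname{Re}z}$ there. The gain from passing to $\sigma$ is that it has bounded support, so that $V_\sigma$ is entire: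
\begin{equation}\label{eq:series}
V_\sigma(z)=\sum_{k\ge0}\frac{(-z)^k}{k!}\int t^k\,d\sigma(t)\qquad(z\in\mathbb C).
\end{equation}
Consider the entire function
\[
G(z)=e^{cz}V_\sigma(z)=\int_{[0,c)}e^{z(c-t)}\,d\nu(t).
\]
On $\operatorname{Re}z>0$ we have just seen that $|G|\le2$. On $\operatorname{Re}z\le0$ we have $|e^{z(c-t)}|\le1$ for $t<c$, so $|G|\le\|\sigma\|\le1$. By Liouville's theorem $G$ is constant. As $x\to-\infty$ along the real axis, $e^{x(c-t)}\to0$ for each $t<c$, so $G(x)\to0$ by dominated convergence. Thus $G\equiv0$ and $V_\sigma\equiv0$. By \eqref{eq:series} all moments of $\sigma$ vanish. So $\sigma$, as a measure on $[0,c]$, annihilates the polynomials, hence all of $C[0,c]$ by Weierstrass's theorem, and therefore $\sigma=0$.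
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $X=C_0[0,\infty)$ be the real Banach space of continuous functions on $[0,\infty)$ that tend to $0$ at infinity, with the uniform norm. It contains $f$ and all spaces $\mathcal E(F)$. We use three standard facts. By the Hahn--Banach theorem, if $Y$ is a subspace of $X$ and $d=\operatorname{dist}(f,Y)>0$, then some functional of norm $1$ vanishes on $Y$ and takes the value $d$ at $f$. By the Riesz representation theorem, the functionals on $X$ are the measures, and the norm is the total variation. Finally $X$ is separable (the substitution $x=e^{-t}$ identifies it with a subspace of $C[0,1]$), so by the Banach--Alaoglu theorem every sequence of measures of norm at most $1$ has a subsequence that converges weak* to a measure of norm at most $1$.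

Suppose that the claim fails for some $\varepsilon>0$. Then no positive integer $m$ can serve as $L$, so there are finite sets $F_m\subset(m,\infty)$ with $\rho(F_m)\ge S$ and $\operatorname{dist}(f,\mathcal E(F_m))\ge\varepsilon$. Choose measures $\nu_m$ with $\|\nu_m\|=1$ that annihilate $\mathcal E(F_m)$ and satisfy $\int f\,d\nu_m\ge\varepsilon$, and let $\nu$ be the weak* limit of a subsequence. Then $\|\nu\|\le1$ and $\int f\,d\nu\ge\varepsilon$.

Fix $z$ with $\operatorname{Re}z>0$. The real and imaginary parts of $t\mapsto e^{-zt}$ lie in $X$, so $V_{\nu_m}(z)\to V_\nu(z)$ along the subsequence. By Lemma~\ref{lem:blaschke},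
\[
|V_{\nu_m}(z)|\le\exp\left(-\frac{2S\operatorname{Re}z}{(1+|z|/m)^2}\right),
\]
and in the limit $|V_\nu(z)|\le e^{-2S\operatorname{Re}z}$. By Lemma~\ref{lem:support} with $c=2S$, the measure $\nu$ vanishes on $[0,2S)$. Since $f$ vanishes on $[2S,\infty)$, we get $\int f\,d\nu=0$, a contradiction.
\end{proof}

The construction uses the proposition in the following form: translated to an arbitrary starting point, with exponents from $\Gamma$, and with an \emph{upper} bound on the cost. This is the only place where the divergence of $\sum1/\gamma_j$ enters.

\begin{corollary}\label{cor:shift}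
Let $\Gamma$ be as in Theorem~\ref{thm:main}. Let $p\ge0$, $w>0$, $\delta>0$, and let $f$ be a continuous real function on $[p,\infty)$ with $f=0$ on $[p+w,\infty)$. Then there are a finite set $F\subset\Gamma$ with $\rho(F)\le w$ and a function $g\in\mathcal E(F)$ with $|f-g|<\delta$ on $[p,\infty)$.
\end{corollary}

\begin{proof}
Apply Proposition~\ref{prop:key} to $s\mapsto f(p+s)$ with $S=w/2$ and accuracy $\delta$. A larger $L$ admits fewer sets $F$, so we may assume that $L\ge2/w$. Only finitely many elements of $\Gamma$ lie in $(0,L]$, so the reciprocals of the elements of $\Gamma\cap(L,\infty)$ still have infinite sum. Let $F$ consist of these elements, taken in increasing order up to the first moment at which $\rho(F)\ge w/2$. Before the last element was added the cost was less than $w/2$, so $\rho(F)<w/2+1/L\le w$. The proposition gives $g_0\in\mathcal E(F)$ with $|f(p+s)-g_0(s)|<\delta$ for $s\ge0$, and $g(t)=g_0(t-p)$ lies in $\mathcal E(F)$ by translation invariance.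
\end{proof}

\section{Approximation on null sets at small cost}\label{sec:null}

We first approximate one function, and then let the function run through the monomials.

\begin{proposition}\label{prop:one}
Let $\Gamma$ be as in Theorem~\ref{thm:main}, let $T\subset[0,\infty)$ be closed with $|T|=0$, let $u\in C_0[0,\infty)$, and let $\eta,\varepsilon>0$. Then there are a finite set $F\subset\Gamma$ with $\rho(F)\le\eta$ and a function $h\in\mathcal E(F)$ with $|u-h|\le\varepsilon$ on $T$.
\end{proposition}

\begin{proof}
\emph{The intervals.} A construction from right to left needs a place to start. Choose $c>0$ with $|u|\le\varepsilon/2$ on $[c,\infty)$ and $c\notin T$; the second condition can be met because $|T|=0$. On $[c,\infty)$ the zero function is already a good approximant. If $K=T\cap[0,c]$ is empty, take $F=\emptyset$ and $h=0$. Otherwise $K$ is a nonempty compact null set with $\max K<c$. Cover $K$ by finitely many open intervals of total length less than $\eta$, take their closures, and intersect these with $[0,\max K]$. The union of the resulting closed intervals is a disjoint union of finitely many closed intervals $I_i=[p_i,q_i]$, $1\le i\le n$, possibly single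 points, of total length less than $\eta$. Number them from left to right and put $p_{n+1}=c$, so that
\[
0\le p_1\le q_1<p_2\le q_2<\dots<p_n\le q_n<p_{n+1}=c .
\]
Every point of $T$ lies in some $I_j$ or in $[c,\infty)$. Hence $T\subset[p_1,\infty)$. Moreover, a point of $T$ in $[p_i,p_{i+1})$ lies in some $I_j$, and $I_i$ is the only one of these intervals that meets $[p_i,p_{i+1})$. Therefore
\begin{equation}\label{eq:split}
T\cap[p_i,\infty)\subset I_i\cup\bigl(T\cap[p_{i+1},\infty)\bigr)\qquad(1\le i\le n).
\end{equation}

\emph{The cutoffs.} The correction made for $I_i$ must be complete on $I_i$ and invisible from $p_{i+1}$ on. A continuous function can pass from one regime to the other only in the gap $(q_i,p_{i+1})$, where nothing is required, and since the cost is the length of the support, the passage should be quick. All the inequalities $|I_i|<p_{i+1}-p_i$ and $\sum|I_i|<\eta$ are strict, so there are numbers $w_i$ with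
\[
|I_i|<w_i<p_{i+1}-p_i,\qquad\sum_{i=1}^nw_i<\eta .
\]
Let $\varphi_i$ be the continuous function on $[p_i,\infty)$ that equals $1$ on $I_i$, equals $0$ on $[p_i+w_i,\infty)$, and is linear in between. In particular $\varphi_i=0$ on $[p_{i+1},\infty)$.

\emph{The induction.} Put $\delta=\varepsilon/(2n)$. We construct finite sets $F_n,F_{n-1},\dots,F_1\subset\Gamma$, in this order, with $\rho(F_i)\le w_i$, and functions $h_{n+1}=0$ and $h_i\in\mathcal E(F_i\cup\dots\cup F_n)$, such that for $i=n+1,n,\dots,1$
\begin{equation}\label{eq:ind}
|u-h_i|\le\frac\varepsilon2+(n+1-i)\delta\qquad\text{on }T\cap[p_i,\infty).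
\end{equation}
For $i=n+1$ this is the choice of $c$. Let $1\le i\le n$ and suppose that $h_{i+1}$ has been constructed. We have no bound for $h_{i+1}$ on $I_i$, and we need none. The function
\[
f_i=(u-h_{i+1})\,\varphi_i
\]
is continuous on $[p_i,\infty)$ and vanishes on $[p_i+w_i,\infty)$. Corollary~\ref{cor:shift} gives a finite set $F_i\subset\Gamma$ with $\rho(F_i)\le w_i$ and $g_i\in\mathcal E(F_i)$ with $|f_i-g_i|<\delta$ on $[p_i,\infty)$. Put $h_i=h_{i+1}+g_i$. We verify \eqref{eq:ind} on the two sets on the right of \eqref{eq:split}. On $I_i$ we have $\varphi_i=1$, so
\[
|u-h_i|=|(u-h_{i+1})-g_i|=|f_i-g_i|<\delta .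
\]
On $T\cap[p_{i+1},\infty)$ we have $f_i=0$, so $|g_i|<\delta$, and by \eqref{eq:ind} for $i+1$
\[
|u-h_i|\le|u-h_{i+1}|+|g_i|\le\frac\varepsilon2+(n-i)\delta+\delta .
\]
This proves \eqref{eq:ind} for $i$.

Put $F=F_1\cup\dots\cup F_n$ and $h=h_1$. Since $T\subset[p_1,\infty)$, inequality \eqref{eq:ind} for $i=1$ gives $|u-h|\le\varepsilon/2+n\delta=\varepsilon$ on $T$. The sets $F_i$ need not be disjoint, but in any case $\rho(F)\le\sum\rho(F_i)\le\sum w_i<\eta$.
\end{proof}

A smaller $\eta$ may force more intervals, hence a smaller $\delta$ and worse functions $f_i$. None of this affects the cost, because the bound $\rho(F)\le w$ in Corollary~\ref{cor:shift} depends on neither $f$ nor $\delta$.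

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $A\subset[0,b]$ with $b>0$, then replacing $A$ by $A/b$ multiplies each $x^\lambda$ by a positive constant and keeps the measure zero. So we may assume that $A\subset[0,1]$. Put
\[
T=\{t\ge0:e^{-t}\in A\}.
\]
This set is closed, as the preimage of $A$ under a continuous map; it is empty if $A=\{0\}$. For each $r\in\mathbb N$, the set $T\cap[0,r]$ is the image of the null set $A\cap[e^{-r},1]$ under $-\log$, which is Lipschitz on $[e^{-r},1]$. Lipschitz maps send null sets to null sets, so $|T|=0$.

The exponents must serve all functions in $C(A)$ at once, but countably many tasks suffice. By the theorems of Tietze and Weierstrass the polynomials are dense in $C(A)$, so it is enough that every monomial $x^k$, $k\ge1$, lie in the closure of the span. Let $k_1,k_2,\dots$ be a sequence of positive integers in which every positive integer occurs infinitely often. For each $m\ge1$ apply Proposition~\ref{prop:one} with $u(t)=e^{-k_mt}$, $\eta=2^{-m-1}\varepsilon_0$ and $\varepsilon=1/m$. This gives a finite set $F^{(m)}\subset\Gamma$ and $h^{(m)}=\sum_{\gamma\in F^{(m)}}a_\gamma e^{-\gamma t}$. Put $P_m(x)=\sum_{\gamma\in F^{(m)}}a_\gamma x^\gamma$.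 If $x=e^{-t}\in A\setminus\{0\}$, then $t\in T$ and $|x^{k_m}-P_m(x)|=|u(t)-h^{(m)}(t)|\le1/m$. At $x=0$ both $x^{k_m}$ and $P_m$ vanish, since all exponents are positive. Hence
\begin{equation}\label{eq:mono}
\sup_{x\in A}|x^{k_m}-P_m(x)|\le\frac1m .
\end{equation}

To be sure that the final set is infinite, choose elements $\beta_1<\beta_2<\cdots$ of $\Gamma$ with $\beta_j\ge2^{j+1}/\varepsilon_0$, which is possible because $\gamma_j\to\infty$. Let $\lambda_1<\lambda_2<\cdots$ be the elements of $\{\beta_1,\beta_2,\dots\}\cup\bigcup_{m\ge1}F^{(m)}$. This is an infinite subset of $\Gamma$, and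
\[
\sum_j\frac1{\lambda_j}\le\sum_{j\ge1}\frac1{\beta_j}+\sum_{m\ge1}\rho(F^{(m)})\le\frac{\varepsilon_0}2+\frac{\varepsilon_0}2=\varepsilon_0 .
\]
Every $P_m$ lies in $W=\operatorname{span}\{1,x^{\lambda_1},x^{\lambda_2},\dots\}$. For each $k\ge1$ we have $k_m=k$ for infinitely many $m$, so \eqref{eq:mono} shows that $x^k$ lies in the closure of $W$ in $C(A)$. This closure is a subspace that also contains $1$, so it contains all polynomials and equals $C(A)$.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $|A|=0$ gave the cover of small total length and the point $c\notin T$; by Theorem~\ref{thm:BE} the conclusion is false without it. Compactness made the cover finite, so that there is a rightmost interval to start from and only finitely many errors $\delta$ accumulate. The constant function entered only in the last line, and it cannot be omitted when $0\in A$, since all other functions vanish at $0$.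
\end{remark}

\section{The Cantor set}\label{sec:cantor}

To answer the Problem we need a compact null set that carries a measure of finite energy. Because the logarithm has so mild a singularity, it suffices that the mass of an interval be at most a constant times a positive power of its length.

\begin{proof}[Proof of Corollary~\ref{cor:cantor}]
For each $n\ge0$ the set $\mathcal C\subset[0,1]$ is covered by the $2^n$ closed intervals of level $n$ of its construction. They have length $3^{-n}$ and are separated by gaps of length at least $3^{-n}$. Hence $|\mathcal C|\le(2/3)^n$ for all $n$, and $|\mathcal C|=0$.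

Let $\mu$ be the distribution of $\sum_{k\ge1}2\xi_k3^{-k}$, where the $\xi_k$ are independent and take the values $0$ and $1$ with probability $1/2$. This is a probability measure on $\mathcal C$. The digits $\xi_1,\dots,\xi_n$ determine the interval of level $n$ in which the sum lies, so each such interval has mass $2^{-n}$. An interval that meets three intervals of level $n$ contains the middle one and a gap on each side of it, so its length is at least $3\cdot3^{-n}$. The interval $(x-3^{-n},x+3^{-n})$ is shorter, so it meets at most two intervals of level $n$, and
\begin{equation}\label{eq:frost}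
\mu(\{y:|x-y|<3^{-n}\})\le2\cdot2^{-n}\qquad(x\in\mathbb R,\ n\ge0).
\end{equation}

Recall the layer-cake formula $\int\phi\,d\mu=\int_0^\infty\mu(\{\phi>s\})\,ds$ for measurable $\phi\ge0$. Fix $x\in\mathcal C$. The function $\phi(y)=\log(1/|x-y|)$ is nonnegative on $\mathcal C$, since $|x-y|\le1$, and $\phi(y)>s$ means $|x-y|<e^{-s}$. For $n\log3\le s<(n+1)\log3$ we have $e^{-s}\le3^{-n}$, so \eqref{eq:frost} gives
\[
\int\log\frac1{|x-y|}\,d\mu(y)=\int_0^\infty\mu(\{y:|x-y|<e^{-s}\})\,ds\le\log3\sum_{n\ge0}2\cdot2^{-n}=4\log3 .
\]
Integrating in $x$ against $\mu$, we get $I(\mu)\le4\log3<\infty$, and so $\operatorname{cap}(\mathcal C)>0$.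

Theorem~\ref{thm:main} with $A=\mathcal C$, $\Gamma=\mathbb N$ and $\varepsilon_0=1$ gives positive integers $\lambda_1<\lambda_2<\cdots$ with $\sum_{j\ge1}1/\lambda_j\le1$ such that, with $\lambda_0=0$, the span of the $x^{\lambda_j}$ is dense in $C(\mathcal C)$. Thus \eqref{eq:muntz} is not necessary for density on $\mathcal C$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BE}
P.~Borwein and T.~Erd\'elyi, \emph{Generalizations of M\"untz's theorem via a Remez-type inequality for M\"untz spaces}, J. Amer. Math. Soc. \textbf{10} (1997), 327--349.

\bibitem{Lorentz}
\emph{George Lorentz and inequalities in approximation},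
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak spmj/\allowbreak 2010-21-03/\allowbreak S1061-0022-10-01099-X/\allowbreak S1061-0022-10-01099-X.pdf}

\end{thebibliography}
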